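# Reflected curves on a product of hyperelliptic curves, and the minimal norm of the Castelnuovo–Weil lattice

Throughout, $k$ is an algebraically closed field of any characteristic, including $2$, and "curve" as an object in its own right ($C$, $C_1$, $C_2$) means a smooth projective irreducible curve over $k$.

## 1. A curve on $C_1\times C_2$ and its mirror image

Let $C$ be a hyperelliptic curve of genus $g\ge 2$ with hyperelliptic involution $\iota$. On the surface $C\times C$ there is a reflection $\tau(x,y)=(x,\iota y)$. It fixes pointwise the curves $C\times\{w\}$ with $\iota w=w$; think of these as mirrors. Take an effective divisor $D$ on $C\times C$ and put it next to its mirror image $\tau^*D$. Two things happen.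

First, wherever $D$ meets a mirror, $\tau^*D$ meets the mirror at the same point. If $D$ and $\tau^*D$ share no component, every crossing of $D$ with a mirror is therefore a forced intersection point of $D$ with $\tau^*D$. In characteristic $\ne2$ there are $2g+2$ mirrors, and $D$ crosses each of them $m=D\cdot(C\times\{y\})$ times, so we expect
$$D\cdot\tau^*D\ \ge\ (2g+2)\,m .$$

Second, $\iota$ acts as $-1$ on the Jacobian, so $D+\tau^*D$ induces the zero endomorphism of the Jacobian, and hence is linearly equivalent to a sum of fibers of the two projections. So $D\cdot \tau^*D$ can be computed exactly from $D^2$ and the two degrees of $D$.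

For the diagonal $\Delta$ we have $m=1$ and $\tau^*\Delta=\Gamma_\iota$, the graph of $\iota$. In characteristic $\neq 2$ the two curves meet exactly at the $2g+2$ points $(w,w)$.

Comparing the two computations bounds $D^2$ from above. By a formula of Weil, $D^2$ is, up to the degrees, minus the trace norm of the endomorphism that $D$ induces. So the picture produces lower bounds for norms of endomorphisms, and that is what it is for.

We now set up the picture for two different curves.

**Definition.** A curve $C$ of genus $\ge1$ is *bi-rational-double* (b.r.d.) if it has a separable morphism $\pi:C\to\mathbb P^1$ of degree $2$.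

These are the elliptic and the hyperelliptic curves. In genus $\ge2$ separability is automatic: a degree-$2$ map is either separable or purely inseparable, and a purely inseparable map of degree 2 to $\mathbb P^1$ is Frobenius and would force $C\cong\mathbb P^1$. A separable extension of degree $2$ is Galois, so there is a nontrivial automorphism $\iota$ of $C$ over $\mathbb P^1$. For every $x\in C$ the divisor $x+\iota x$ is a fiber of $\pi$, and all fibers are linearly equivalent. Hence $\sum n_i(x_i+\iota x_i)\sim0$ whenever $\sum n_i=0$, which says that **$\iota$ acts as $-1$ on $\operatorname{Jac}(C)$**.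

Let $C_1,C_2$ be b.r.d. curves of genera $g,h\ge1$, with Jacobians $J_1,J_2$ and involutions $\iota_1,\iota_2$. Put
$$X=C_1\times C_2,\qquad F=\{x\}\times C_2,\qquad F'=C_1\times\{y\}.$$
Numerically, $F^2=F'^2=0$, $F\cdot F'=1$, and $K_X\equiv(2g-2)F+(2h-2)F'$. For a divisor $D$ on $X$ put
$$s(D)=D\cdot F,\qquad m(D)=D\cdot F'.$$
If $D\equiv aF+bF'$, then $s(D)=b$ and $m(D)=a$. The divisor $D$ induces
$$\lambda_D\in\operatorname{Hom}(J_1,J_2),\qquad \Big[\sum n_ix_i\Big]\mapsto\sum n_i\big[D|_{\{x_i\}\times C_2}\big].$$
For example, if $D=\Gamma_f$ is the graph of a nonconstant morphism $f:C_1\to C_2$, then $s=1$, $m=\deg f$ and $\lambda_D=f_*$. We use the same notation $s(L),m(L),\lambda_L$ for a line bundle $L=\mathcal O_X(D)$.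

**Fact (F1).** The assignment $D\mapsto\lambda_D$ gives an exact sequence
$$0\to \mathrm{pr}_1^*\operatorname{Pic}C_1\oplus \mathrm{pr}_2^*\operatorname{Pic}C_2\to\operatorname{Pic}X\to\operatorname{Hom}(J_1,J_2)\to0$$
(e.g. Milne, *Jacobian Varieties*, §6). Moreover $\operatorname{Hom}(J_1,J_2)$ is torsion-free: if $N\lambda=0$ with $N\geq 1$, the image of $\lambda$ is connected and lies in the finite group of $N$-torsion points together with their (finite) scheme structure, so it is $0$.

In particular, adding or removing fibers does not change $\lambda_D$.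

There are two reflections, $\tau_1=\iota_1\times1$ and $\tau_2=1\times\iota_2$. Restricting $\tau_2^*D$ to $\{x\}\times C_2$ gives the pullback by $\iota_2$ of $D|_{\{x\}\times C_2}$; restricting $\tau_1^*D$ to $\{x\}\times C_2$ gives $D|_{\{\iota_1x\}\times C_2}$. Since $\iota_i=-1$ on $J_i$,
$$\lambda_{\tau_i^*D}=-\lambda_D\qquad(i=1,2).\tag{1}$$

## 2. The minimal norm of the lattice $\operatorname{End}(J)$

Let $C$ be a curve of genus $g\ge2$ and $J=\operatorname{Jac}(C)$. The *Castelnuovo–Weil lattice* of $C$ is the ring of correspondences of $C$ modulo equivalence; equivalently, it is $\operatorname{End}(J)$ with the form $(\alpha,\beta)\mapsto\sigma(\alpha\beta')$. Here $\beta'$ is the Rosati involute for the canonical principal polarization (the transposed correspondence), and $\sigma$ is the trace on the Tate module $T_\ell(J)$, $\ell\ne\operatorname{char}k$. By the Castelnuovo–Weil theorem $\sigma(\alpha\alpha')$ is a positive integer for $\alpha\ne0$. The minimal norm is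
$$\mu(C)=\min\{\sigma(\alpha\alpha'):0\ne\alpha\in\operatorname{End}(J)\}.$$
The identity has $\sigma(\mathrm{id})=2g$, the rank of $T_\ell(J)$, so $\mu(C)\le2g$. The question, from "On the Castelnuovo–Weil lattices, I", is whether $\mu(C)=2g$ for *every* hyperelliptic curve. The answer is yes.

**Theorem A.** If $C$ is hyperelliptic of genus $g\ge2$ (over any algebraically closed field, of any characteristic), then $\mu(C)=2g$.

For $\lambda\in\operatorname{Hom}(J_1,J_2)$ let $\lambda':J_2\to J_1$ be the adjoint for the canonical polarizations, and put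
$$n(\lambda)=\tfrac12\sigma(\lambda'\lambda).$$
For $C_1=C_2$ we have $\sigma(\lambda'\lambda)=\sigma(\lambda\lambda')$, since $\sigma$ is a trace.

**Theorem B.** If $C_1,C_2$ are b.r.d. of genera $g,h\ge1$ and $0\ne\lambda\in\operatorname{Hom}(J_1,J_2)$, then
$$\sigma(\lambda'\lambda)\ \ge\ \frac{2h(g+1)}{h+1}.$$
Equality holds if and only if $\lambda=f_*$ for a morphism $f:C_1\to C_2$ of degree $\frac{g+1}{h+1}$. For all $h\ge1$, $d\ge1$ equality occurs with $g+1=d(h+1)$.

**Corollary C.** For $C$ hyperelliptic of genus $g\ge2$, the minimal vectors of the Castelnuovo–Weil lattice are exactly the classes $\varphi_*$, $\varphi\in\operatorname{Aut}(C)$, and these are pairwise distinct. So there are exactly $|\operatorname{Aut}(C)|$ of them. Every other nonzero $\alpha$, in particular every nonzero non-isogeny, has $\sigma(\alpha\alpha')\ge2g+2$.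

## 3. Isogenies, elliptic quotients, and the limit of the eigenvalue argument

**Integers.** For $\alpha=N\cdot\mathrm{id}$ with $N\neq 0$ we get $\sigma(\alpha\alpha')=2gN^2\ge2g$.

**Isogenies, on any curve.** The first thing to try is the arithmetic–geometric mean inequality on the $2g$ eigenvalues of $\beta=\alpha\alpha'$ on $T_\ell(J)\otimes\mathbb Q_\ell$. These are real and nonnegative, for the following reason. Since $\beta'=\beta$, the form $(\gamma,\delta)\mapsto\sigma(\gamma\delta)$ is positive definite on the commutative algebra $\mathbb Q[\beta]$, so $\mathbb Q[\beta]$ is a product of totally real fields and $\beta$ has real eigenvalues $\beta_i$. If some $\beta_i$ were negative, choose $\gamma\in\mathbb Q[\beta]$, which is dense in $\mathbb Q[\beta]\otimes\mathbb R=\prod\mathbb R$, close to the idempotent of that factor. Then $\sigma(\gamma^2\beta)<0$, although $\sigma(\gamma^2\beta)=\sigma\big((\gamma\alpha)(\gamma\alpha)'\big)\ge0$. Now if $\alpha$ is an isogeny, the product of the eigenvalues is $\deg(\alpha\alpha')\ge1$, and the mean inequality gives $\sigma(\alpha\alpha')\ge2g$.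

**Where this stops.** If $\alpha$ is not an isogeny, the product of the eigenvalues is $0$. Only $t\le2\dim\alpha(J)<2g$ of them are nonzero; their product is, up to sign, the last nonzero coefficient of an integral characteristic polynomial, so it is a positive integer. The mean inequality now gives only $\sigma(\alpha\alpha')\ge t$. If $\alpha(J)$ is an elliptic curve, this is at most the bound $2$.

**Elliptic quotients.** Let $f:C\to E$ be a morphism of degree $N$ to an elliptic curve and $\alpha=f^*f_*$. Since $(f_*)'=f^*$, we have $\alpha'=\alpha$. Also $f_*f^*=N$ on $E$. Thus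
$$\sigma(\alpha\alpha')=\sigma(f^*f_*f^*f_*)=N\,\sigma(f^*f_*)=N\,\sigma(f_*f^*)=N\cdot2N=2N^2 .$$
For genus $2$ we have $N\ge2$, so this is at least $8>4$.

**The hyperelliptic hypothesis must enter.** Take $\operatorname{char}k\ne2$, $g\ge5$, an elliptic curve $E$ with origin $o$, and distinct points $p_1,\dots,p_{2g-2}\in E$. Choose $q\in E$ with $2q=\sum p_i$ in the group $E$, and let $M=(g-2)o+q$; then $\sum p_i\sim2M$. If $\operatorname{div}\varphi=\sum p_i-2M$, the curve $C$ with function field $k(E)(\sqrt\varphi)$ is a double cover of $E$ ramified exactly over the $p_i$ (the points where $\varphi$ has odd order). By Riemann–Hurwitz its genus is $g$. Here $N=2$, so $\mu(C)\le8<2g$. So no argument valid for all curves can succeed for non-isogenies. The involution has to be used.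

## 4. The trace norm as a self-intersection number

The purpose of this section is to turn $n(\lambda)$ into geometry on $X$.

**Fact (F2) (Weil).** $\sigma(\lambda_D'\lambda_D)=2s(D)m(D)-D^2$. With $n=n(\lambda_D)$, $s=s(D)$, $m=m(D)$ this reads
$$D^2=2sm-2n.\tag{2}$$

*Derivation.* The adjoint $\lambda_D'$ is induced by the transpose ${}^tD$ on $C_2\times C_1$. Let $E={}^tD\circ D$, a correspondence on $C_1\times C_1$ which induces $\lambda_D'\lambda_D$. A point $x$ goes under $D$ to a divisor of degree $s$ on $C_2$, and each point of $C_2$ goes under ${}^tD$ to a divisor of degree $m$. So one degree of $E$ is $sm$, and by symmetry of $E$ so is the other.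

On $Y=C_1\times C_2\times C_1$ with projections $p_{ij}$ we have $E=p_{13*}(p_{12}^*D\cdot p_{23}^*{}^tD)$. By the projection formula, $E\cdot\Delta$ is the degree of $p_{12}^*D\cdot p_{23}^*{}^tD\cdot p_{13}^*\Delta$. The embedding $j:X\to Y$, $(x,y)\mapsto(x,y,x)$, has image $p_{13}^{-1}(\Delta)$, and both $p_{12}^*D$ and $p_{23}^*{}^tD$ pull back along $j$ to $D$. Hence $E\cdot\Delta=D\cdot D$. The Lefschetz–Weil formula $E\cdot\Delta=\deg_1E+\deg_2E-\sigma(E)$ gives $D^2=2sm-\sigma(\lambda_D'\lambda_D)$ (Weil, *Variétés abéliennes et courbes algébriques*; Fulton, *Intersection Theory*, §16.1). $\square$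

*Check.* For $D=\Delta$ on $C\times C$: $s=m=1$, $\Delta^2=2-2g$, so $2n=2g$, as it should be.

**What a naive use of $\tau_i$ gives.** Suppose $\lambda_D=\lambda$. By (1) and (F1), $D+\tau_i^*D\sim\mathrm{pr}_1^*A+\mathrm{pr}_2^*B$ for some divisors $A,B$. Since $\tau_i$ preserves the numerical classes of $F$ and $F'$, we have $s(D+\tau_i^*D)=2s$ and $m(D+\tau_i^*D)=2m$, so $D+\tau_i^*D\equiv2mF+2sF'$. Therefore $D\cdot(D+\tau_i^*D)=2ms+2sm=4sm$, and by (2)
$$D\cdot\tau_i^*D=4sm-D^2=2n+2sm\qquad(i=1,2).\tag{3}$$
If $D$ is effective and shares no component with $\tau_i^*D$, then $D\cdot\tau_i^*D\ge0$, and we get $n\ge-sm$. This is weaker than the positivity of $n$ that we already had. Nonnegativity of the intersection is not enough: the forced intersections on the mirrors must be counted.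

## 5. The fixed points of $\iota$, with multiplicity

In characteristic $2$ the number of fixed points can be too small, so they must be counted as a scheme.

**Definition.** Let $C$ be b.r.d. with involution $\iota$. For $y\in C$ with $\iota y=y$ let $e_y$ be the minimum of $v_y(\iota^*u-u)$ over $u\in\mathcal O_{C,y}$. Put $e_y=0$ for all other $y$.

If $t$ is a uniformizer at a fixed point $y$, then $e_y=v_y(\iota^*t-t)$. Indeed, in the completion $k[[t]]$ write $u=\sum a_it^i$; then $\iota^*u-u=\sum a_i\big((\iota^*t)^i-t^i\big)$ is divisible by $\iota^*t-t$. In particular $1\le e_y<\infty$, because $\iota^*t=t$ would make $\iota$ trivial.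

**Lemma 1.** If $C$ has genus $g$, then $\sum_ye_y=2g+2$.

*Proof.* **Step 1: $\sum_y e_y=\Delta\cdot\Gamma_\iota$ on $C\times C$.** The curves $\Delta$ and $\Gamma_\iota$ meet at the points $(y,y)$ with $\iota y=y$. Let $U$ be an $\iota$-stable affine neighborhood of such a $y$. On $U\times U$ the ideal of $\Delta$ is generated by the elements $u\otimes1-1\otimes u$, $u\in\mathcal O(U)$. Restricted to $\Gamma_\iota\cong C$ via $x\mapsto(x,\iota x)$ they become $u-\iota^*u$. So the local intersection number is the minimum of $v_y(\iota^*u-u)$ over $u\in\mathcal O(U)$. Passing from $\mathcal O(U)$ to $\mathcal O_{C,y}$ does not lower the minimum, because for $q(y)\ne0$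
$$\iota^*\!\Big(\frac uq\Big)-\frac uq=\frac{(\iota^*u-u)\,q-u\,(\iota^*q-q)}{q\,\iota^*q}.$$
So the local intersection number is $e_y$.

**Step 2: compute $\Delta\cdot\Gamma_\iota$.** The divisor $(\pi\times\pi)^*\Delta_{\mathbb P^1}$ has support $\Delta\cup\Gamma_\iota$, and its intersection number with $\{x\}\times C$ is $\deg\pi=2$. Each of $\Delta,\Gamma_\iota$ contributes at least $1$, so it equals $\Delta+\Gamma_\iota$. Since $\Delta_{\mathbb P^1}$ has class $(1,1)$ on $\mathbb P^1\times\mathbb P^1$, we get $\Delta+\Gamma_\iota\equiv2F+2F'$, so $\Delta\cdot(\Delta+\Gamma_\iota)=4$. With $\Delta^2=2-2g$ this gives $\Delta\cdot\Gamma_\iota=2g+2$. $\square$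

The proof uses only the separable map of degree $2$, so Lemma 1 also computes genera. Two examples, which will be needed for the existence statement in Theorem B:

**Characteristic $\ne2$.** Let $y^2=f(x)$ with $f$ squarefree of degree $2h+2$ and $\iota(x,y)=(x,-y)$. The two points at infinity are exchanged, since $y/x^{h+1}$ takes there two opposite nonzero values. The fixed points are the $2h+2$ points $(a,0)$ with $f(a)=0$. There $y$ is a uniformizer and $\iota^*y-y=-2y$, so $e=1$. By Lemma 1 the genus is $h$.

**Characteristic $2$.** Let $y^2+y=x^{2h+1}$ and $\iota(x,y)=(x,y+1)$. The equation has no solution $y\in k(x)$, because if $y$ has a pole at infinity, then $y^2+y$ has even pole order there, while $2h+1$ is odd. The affine curve is smooth (the $y$-derivative is $1$) and has no fixed points. The pole of $y$ forces $v(y)=\tfrac12(2h+1)v(x)$ at a point above infinity, so there is one such point, with $v(x)=-2$ and $v(y)=-(2h+1)$. Then $t=x^h/y$ is a uniformizer and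
$$\iota^*t-t=\frac{x^h}{y+1}-\frac{x^h}{y}=\frac{-x^h}{y(y+1)},\qquad v(\iota^*t-t)=-2h+2(2h+1)=2h+2 .$$
So there is one fixed point, of multiplicity $2h+2$, and the genus is $h$. There is only one mirror here, and the multiplicity $e_y$ has to make up for the missing ones.

So b.r.d. curves of every genus $h\ge1$ exist in every characteristic.

## 6. Forced intersections on the mirrors

**Lemma 2.** Let $D$ be an effective divisor on $X=C_1\times C_2$ without fiber components. If $D$ and $\tau_2^*D$ have no common component, then
$$D\cdot\tau_2^*D\ge(2h+2)\,m(D).$$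
If $D$ and $\tau_1^*D$ have no common component, then $D\cdot\tau_1^*D\ge(2g+2)\,s(D)$.

*Proof.* The two statements are exchanged by swapping the factors, so let $\tau=\tau_2$. Fix $p=(x_0,y_0)$ with $\iota_2y_0=y_0$. Put $e=e_{y_0}$, let $t$ be a uniformizer at $y_0$, and let $R=\mathcal O_{X,p}$.

**Step 1: on $R$, the reflection is trivial modulo $t^e$.** We claim that $\tau^*f-f\in t^eR$ for all $f\in R$. The ring $R$ is a localization of $A\otimes B$, where $A,B$ are coordinate rings of affine neighborhoods of $x_0,y_0$, the second one $\iota_2$-stable. For $f=\sum a_i\otimes b_i$,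
$$\tau^*f-f=\sum a_i\otimes(\iota_2^*b_i-b_i)\in t^eR$$
by the definition of $e$. For a fraction $f/q$ with $f,q\in A\otimes B$, $q(p)\ne0$, the element $\tau^*q$ is also a unit in $R$, because $\tau p=p$, and
$$\tau^*(f/q)-f/q=\frac{(\tau^*f-f)\,q-f\,(\tau^*q-q)}{q\,\tau^*q}\in t^eR .$$

**Step 2: the local estimate.** Let $f$ be a local equation of $D$ at $p$; then $\tau^*f$ is one of $\tau^*D$. By Step 1, $(f,\tau^*f)=(f,\tau^*f-f)\subseteq(f,t^e)$. Since $D$ has no component $C_1\times y_0$, the elements $f$ and $t$ are coprime, so $\operatorname{length}R/(f,t^e)=e\cdot\operatorname{length}R/(f,t)$. Therefore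
$$(D\cdot\tau^*D)_p=\operatorname{length}R/(f,\tau^*f)\ \ge\ \operatorname{length}R/(f,t^e)=e_{y_0}\,\big(D\cdot(C_1\times y_0)\big)_p .$$

**Step 3: sum up.** Since $D$ and $\tau^*D$ have no common component, all local intersection numbers are nonnegative. Keeping only the points on the mirrors and using Lemma 1 for $C_2$,
$$D\cdot\tau^*D\ \ge\ \sum_ye_y\;D\cdot(C_1\times y)=(2h+2)\,m(D).\qquad\square$$

## 7. Representatives of $\lambda$ with minimal $s$

Lemma 2 needs an effective $D$ without common components with its mirror images. Minimality of $s(D)$ will provide it.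

**Lemma 3.** Let $L$ be a line bundle on $X$ inducing $\lambda$, whose restriction to the generic fiber of $\mathrm{pr}_1$ has a nonzero section. Then there is an effective divisor $D$ with $\lambda_D=\lambda$ and $s(D)=s(L)$.

*Proof.* By hypothesis $\mathrm{pr}_{1*}L\ne0$, since its stalk at the generic point of $C_1$ is the space of sections on the generic fiber. For a sufficiently ample line bundle $A$ on $C_1$ the sheaf $\mathrm{pr}_{1*}L\otimes A=\mathrm{pr}_{1*}(L\otimes\mathrm{pr}_1^*A)$ is globally generated, so $L\otimes\mathrm{pr}_1^*A$ has a nonzero global section. Let $D$ be its divisor. It is effective, it induces $\lambda$ by (F1), and $s(D)=s(L)$ because $\mathrm{pr}_1^*A$ has degree $0$ on $F$. $\square$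

**Lemma 4.** Let $0\ne\lambda\in\operatorname{Hom}(J_1,J_2)$. There are effective $D$ with $\lambda_D=\lambda$ and $s(D)\le h$. Let $s$ be the minimal value of $s(D)$ over all effective $D$ with $\lambda_D=\lambda$, and let $D$ be such a divisor with $s(D)=s$ and without components that are fibers $\{x\}\times C_2$ or $C_1\times\{y\}$ (such $D$ exist). Then $1\le s\le h$, $m(D)\ge1$, and $D$ has no common component with $\tau_1^*D$ or with $\tau_2^*D$.

*Proof.* **Step 1: existence with $s=h$.** By (F1) choose a line bundle $L$ inducing $\lambda$. Twisting by $\mathrm{pr}_2^*\mathcal O(Ny)$, $N\in\mathbb Z$, we may assume $s(L)=h$. On the generic fiber of $\mathrm{pr}_1$, a curve of genus $h$, Riemann–Roch gives $h^0\ge h+1-h=1$. Lemma 3 applies.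

**Step 2: removing fibers.** Removing fiber components from an effective $D$ keeps it effective, does not change $\lambda_D$, and does not increase $s$. So a $D$ as in the statement exists. As $\lambda\ne0$, $D\ne0$. Let $E$ be an irreducible component of $D$ and $(x,y)\in E$. The fibers $\{x\}\times C_2$ and $C_1\times\{y\}$ meet $E$ and differ from it, so $s(E),m(E)\ge1$. Hence $1\le s\le h$ and $m(D)\ge1$.

**Step 3: no common components.** Suppose $E$ is a common component of $D$ and $\tau_i^*D$. Then $E\le D$, and, applying $\tau_i^*$ to $E\le\tau_i^*D$, also $\tau_i^*E\le D$.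

If $\tau_i^*E\ne E$, then $E+\tau_i^*E\le D$, and $\lambda_{E+\tau_i^*E}=0$ by (1). So $D-E-\tau_i^*E$ is effective, induces $\lambda$, and has smaller $s$. This contradicts minimality.

If $\tau_i^*E=E$, then (1) gives $\lambda_E=-\lambda_E$, so $2\lambda_E=0$, and $\lambda_E=0$ by torsion-freeness. Then $D-E$ is effective, induces $\lambda$, and has smaller $s$. This again contradicts minimality. $\square$

## 8. Two inequalities, and $\mu(C)=2g$

**Proposition 5.** Let $0\ne\lambda\in\operatorname{Hom}(J_1,J_2)$, let $s,D$ be as in Lemma 4, and put $m=m(D)$, $n=n(\lambda)$. Then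
$$n\ge m(h+1-s),\tag{4}$$
$$n\ge s(g+1-m).\tag{5}$$

*Proof.* By Lemma 4, $D$ has no fiber components and no common component with $\tau_1^*D$ or $\tau_2^*D$, so Lemma 2 applies to both reflections. Together with (3) it gives
$$2n+2sm\ge(2h+2)m\qquad\text{and}\qquad 2n+2sm\ge(2g+2)s .\qquad\square$$

Neither inequality suffices alone. For $C_1=C_2=C$ and $s=g$, (4) only says $n\ge m$, which for small $m$ is far from $n\ge g$; and (5) says nothing once $m\ge g+1$. But the right side of (4) increases with $m$ and that of (5) decreases with $m$, so a weighted sum eliminates $m$.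

**Proof of Theorem A.** Take $C_1=C_2=C$ hyperelliptic, $h=g\ge2$, and $0\ne\alpha\in\operatorname{End}(J)$, with $s,D,m,n$ as above. By Lemma 4, $1\le s\le g$, so $s$ and $g+1-s$ are both positive. Add $s$ times (4) and $g+1-s$ times (5):
$$(g+1)\,n\ \ge\ s(g+1-s)\big(m+(g+1-m)\big)=s(g+1-s)(g+1).$$
Hence
$$n\ \ge\ s(g+1-s)=g+(s-1)(g-s)\ \ge\ g,$$
so $\sigma(\alpha\alpha')=2n\ge2g$ for every $\alpha\ne0$. As $\sigma(\mathrm{id})=2g$, we get $\mu(C)=2g$. $\blacksquare$

## 9. Homomorphisms between two Jacobians: the bound of Theorem B and its equality case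

**Step 1: the inequality.** In general, $1\le s\le h$, so the multipliers $s$ and $h+1-s$ are positive. Adding $s$ times (4) and $h+1-s$ times (5),
$$(h+1)n\ \ge\ s(h+1-s)(g+1)=\big(h+(s-1)(h-s)\big)(g+1)\ \ge\ h(g+1).\tag{6}$$
So $\sigma(\lambda'\lambda)=2n\ge\frac{2h(g+1)}{h+1}$.

**Step 2: what equality forces numerically.** Suppose $n=\frac{h(g+1)}{h+1}$, and let $s,D,m$ be as in Proposition 5. Then all inequalities in (6) are equalities. Hence $(s-1)(h-s)=0$, so $s\in\{1,h\}$; and since both multipliers are positive, (4) and (5) are equalities. Then $m(h+1-s)=s(g+1-m)$, i.e.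
$$m=\frac{s(g+1)}{h+1}.\tag{7}$$

**Step 3: if $s=1$, then $D$ is a graph.** Every component of $D$ has $s\ge1$, so $D$ is irreducible and reduced. It contains no $\{x\}\times C_2$, so $D\to C_1$ is finite; its degree is $D\cdot F=1$, so it is birational. A finite birational map onto the normal curve $C_1$ is an isomorphism. So $D=\Gamma_f$ for a morphism $f:C_1\to C_2$, which has degree $D\cdot F'=m=\frac{g+1}{h+1}$ by (7), and $\lambda=\lambda_D=f_*$.

**Step 4: the case $s=h\ge2$ is impossible.** The plan is to produce, for the same $\lambda$ and the same minimal $s$, a representative with *smaller* $m$. Since (5) is an equality for $D$, it will be violated by the new representative. By (7),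
$$m=\frac{h(g+1)}{h+1}=n,\qquad D^2=2hm-2n=2n(h-1).$$

*Step 4a: a line bundle whose sections jump on one fiber.* Fix $P_0\in C_1$. Let $T$ be an effective divisor of degree $h$ on $C_2$ containing a fiber of $\pi_2$; this is possible as $h\ge2$, and then $h^0(T)\ge2$. Put
$$L=\mathcal O_X(D)\otimes\mathrm{pr}_2^*\Big(\mathcal O(T)\otimes\mathcal O(D)|_{P_0\times C_2}^{-1}\Big).$$
The bundle on $C_2$ in the twist has degree $h-h=0$, so $L\equiv D$. By (F1), $L$ induces $\lambda$. By construction $L|_{P_0\times C_2}\cong\mathcal O(T)$. Write $p=\mathrm{pr}_1$.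

*Step 4b: on the generic fiber of $p$ we have $h^0(L)=1$ and $h^1(L)=0$.* The degree is $h$, so $h^0-h^1=1$ and $h^0\ge1$. If $h^0\ge2$, then imposing a zero at a point $y\in C_2$ is one linear condition on the sections, so $L\otimes\mathrm{pr}_2^*\mathcal O(-y)$ has a nonzero section on the generic fiber. It also induces $\lambda$, and Lemma 3 gives an effective divisor inducing $\lambda$ with $s=h-1$, against minimality of $s=h$.

*Step 4c: $p_*L$ is a line bundle and $R^1p_*L$ is a nonzero torsion sheaf.* The sheaf $p_*L$ is torsion-free of rank $1$ on a smooth curve. The sheaf $R^1p_*L$ is torsion, since $h^1=0$ generically; let $\ell$ be its length. The fibers of $p$ have dimension $1$, so $R^1p_*$ commutes with base change, and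
$$R^1p_*L\otimes k(P_0)\cong H^1(C_2,\mathcal O(T)),\qquad h^1(T)=h^0(T)-1\ge1 .$$
So $\ell\ge1$.

*Step 4d: $\deg p_*L=\ell$.* By Riemann–Roch on $X$, where $\chi(\mathcal O_X)=(g-1)(h-1)$ and $D\cdot K_X=(2g-2)h+(2h-2)m$ with $m=n$,
$$\chi(L)=\tfrac12\big(D^2-D\cdot K_X\big)+(g-1)(h-1)=n(h-1)-(g-1)h-(h-1)n+(g-1)(h-1)=1-g .$$
On the other hand,
$$\chi(L)=\chi(p_*L)-\chi(R^1p_*L)=\deg p_*L+1-g-\ell .$$
Hence $\deg p_*L=\ell\ge1$.

*Step 4e: the new representative.* Put $N=p_*L$. The canonical map $p^*N\to L$ is nonzero, since on the generic fiber it is given by a nonzero section of $L$. It is a nonzero section of $L\otimes p^*N^{-1}$. Let $D'$ be its divisor. It is effective, it induces $\lambda$, $s(D')=h$, and $m(D')=m-\ell$. Since $h$ is the minimal $s$, $D'$ has no component $C_1\times y$: removing one would lower $s$. Remove from $D'$ all components $x\times C_2$; this keeps $s=h$ and does not increase $m$. The result, still called $D'$, satisfies the hypotheses of Lemma 4 for the same $\lambda$, and $m'=m(D')\le m-\ell<m$. Now (5) for $D'$ gives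
$$n\ \ge\ h(g+1-m')\ >\ h(g+1-m)=h(g+1)\Big(1-\frac h{h+1}\Big)=n ,$$
a contradiction.

Steps 2–4 show that equality implies $\lambda=f_*$ with $\deg f=\frac{g+1}{h+1}$.

**Step 5: the converse.** Let $f:C_1\to C_2$ be nonconstant of degree $m$. Its graph is isomorphic to $C_1$ and has $s=1$, so adjunction gives $2g-2=\Gamma_f^2+(2g-2)+m(2h-2)$, i.e.
$$\Gamma_f^2=-m(2h-2).\tag{8}$$
By (2), $2n(f_*)=2m+m(2h-2)$, so $n(f_*)=mh$. For $m=\frac{g+1}{h+1}$ this is $\frac{h(g+1)}{h+1}$, so equality holds.

**Step 6: equality occurs for all $h,d\ge1$.** Let $\pi_2:C_2\to\mathbb P^1$ be b.r.d. of genus $h$; such curves exist by Section 5. Let $R:\mathbb P^1\to\mathbb P^1$ be $x^d$ if $\operatorname{char}k\nmid d$, and $x^d+x$ otherwise. It has degree $d$, and its derivative is not identically zero, so it is separable. After composing $R$ with an automorphism of the target we may assume that its branch locus is disjoint from that of $\pi_2$, since both are finite. Put $C_1=C_2\times_{\mathbb P^1}\mathbb P^1$, formed with $\pi_2$ and $R$.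

*Smoothness.* At every point of $C_1$, either $\pi_2$ or $R$ is étale at the corresponding point. In the first case $C_1\to\mathbb P^1$ is étale there, in the second $C_1\to C_2$ is. Either way $C_1$ is smooth.

*Irreducibility.* The map $C_1\to\mathbb P^1$ is finite flat of degree $2$. If $C_1$ were reducible, it would be, being smooth, a disjoint union of two curves of degree $1$ over $\mathbb P^1$, and $C_1\to\mathbb P^1$ would be étale. But by Riemann–Hurwitz $\pi_2$ has a different of degree $2h+2>0$, so it is ramified, and over a point $z$ with $R(z)$ a branch point of $\pi_2$ the fiber of $C_1$ is the nonreduced fiber $\pi_2^{-1}(R(z))$.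

*Genus.* The map $C_1\to\mathbb P^1$ is separable, as a base change of the generically étale map $\pi_2$ along the dominant map $R$. Its different is the pullback of that of $\pi_2$ under $C_1\to C_2$, which is étale over the ramification points and has degree $d$; so its degree is $d(2h+2)$. By Riemann–Hurwitz $2g-2=-4+d(2h+2)$, i.e. $g+1=d(h+1)$. In particular $g\ge1$ and $C_1$ is b.r.d. The projection $f:C_1\to C_2$ has degree $d=\frac{g+1}{h+1}$, so by Step 5 equality holds for $\lambda=f_*$. This completes the proof of Theorem B. $\blacksquare$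

**Example.** Let $\operatorname{char}k\ne2$, $q$ squarefree of degree $4$ with $q(0)\ne0$, $E:y^2=q(u)$ and $C:y^2=q(x^2)$. Here $q(x^2)$ is squarefree of degree $8$, so by Section 5 $C$ has genus $3$ and $E$ has genus $1$. The map $f:C\to E$, $u=x^2$, has degree $2=\frac{3+1}{1+1}$, and $\sigma(f^*f_*)=4=\frac{2\cdot1\cdot4}{2}$: equality in Theorem B.

## 10. The minimal vectors are the automorphisms

**Proof of Corollary C.** Let $C$ be hyperelliptic of genus $g\ge2$.

**Step 1: which vectors are minimal.** Apply Theorem B with $C_1=C_2=C$, $h=g$. Then $\frac{2h(g+1)}{h+1}=2g$ and $\frac{g+1}{h+1}=1$. So $\sigma(\alpha\alpha')=2g$ if and only if $\alpha=\varphi_*$ with $\varphi:C\to C$ of degree $1$, that is, $\varphi\in\operatorname{Aut}(C)$.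

**Step 2: they are distinct.** Suppose $\varphi_*=\psi_*$. By (F1), $\Gamma_\varphi-\Gamma_\psi\sim\mathrm{pr}_1^*A+\mathrm{pr}_2^*B$. Both graphs have $s=m=1$, so $\deg A=\deg B=0$ and the graphs are numerically equivalent. By (8),
$$\Gamma_\varphi\cdot\Gamma_\psi=\Gamma_\varphi^2=-(2g-2)<0 .$$
Two distinct irreducible curves have nonnegative intersection number, so $\Gamma_\varphi=\Gamma_\psi$ and $\varphi=\psi$. Hence there are exactly $|\operatorname{Aut}(C)|$ minimal vectors.

**Step 3: the gap.** For $\alpha=\lambda_D$ we have $\sigma(\alpha\alpha')=2sm-D^2$. By Riemann–Roch on the surface, $D^2\equiv D\cdot K_X\pmod2$, and $D\cdot K_X=(2g-2)(s+m)$ is even. So $\sigma(\alpha\alpha')$ is always even, and every nonzero $\alpha$ that is not some $\varphi_*$ has $\sigma(\alpha\alpha')\ge2g+2$. The $\varphi_*$ are isomorphisms, so this covers every nonzero non-isogeny. $\blacksquare$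

In the genus-$3$ example of Section 9, $\alpha=f^*f_*$ is a non-isogeny, because its image is an elliptic curve. By the computation in Section 3, $\sigma(\alpha\alpha')=2\cdot2^2=8=2g+2$. So for this curve the bound $2g+2$ is attained.
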